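# Twisting at almost every boundary point of the Maskit and Bers slices

## 1. The accessory parameter of a pair of punctured tori

Everything in this lecture turns on one holomorphic function of two variables, $c(a,s)$, where $a$ lies in the lower half-plane $\mathbb H^-$ and $s$ in the upper half-plane $\mathbb H$. We build it first.

**Definition (marked tori).** Let $F_2=\langle A,B\rangle=\pi_1(S_{1,1})$. For $\tau\in\mathbb C\setminus\mathbb R$ put $\Lambda_\tau=\mathbb Z+\tau\mathbb Z$ and $X_\tau=(\mathbb C\setminus\Lambda_\tau)/\Lambda_\tau$, marked by $A\leftrightarrow 1$, $B\leftrightarrow\tau$. Since $\mathrm{Out}(F_2)=GL_2(\mathbb Z)$, a marking is determined, up to inner automorphisms, by its action on homology. Let $\tilde X_\tau$ be the universal cover of $X_\tau$, hence also of $\mathbb C\setminus\Lambda_\tau$, with coordinate function $\zeta:\tilde X_\tau\to\mathbb C\setminus\Lambda_\tau$. The deck group of $\tilde X_\tau\to X_\tau$ is $F_2$; an element with homology class $m[A]+n[B]$ covers the translation $\zeta\mapsto\zeta+m+n\tau$.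

Recall the Schwarzian derivative $S_D=(D''/D')'-\frac12(D''/D')^2$. It satisfies $S_{F\circ G}=(S_F\circ G)\,G'^2+S_G$, it vanishes exactly for Möbius maps, and two locally injective meromorphic functions on a connected domain have the same Schwarzian iff they differ by post-composition with a Möbius map. If $w_1,w_2$ are independent solutions of $w''+Qw=0$, then $D=w_1/w_2$ has $S_D=2Q$.

For $(a,s)\in\mathbb H^-\times\mathbb H$, Bers' simultaneous uniformization gives a marked quasifuchsian group $R(a,s)$, unique up to conjugacy, whose regular set has two components $\Omega^\pm$ with $\Omega^-/\Gamma\cong X_a$ and $\Omega^+/\Gamma\cong X_s$ as marked surfaces. The Fuchsian groups are those with $a=\bar s$. Let $D:\tilde X_a\to\Omega^-$ be the equivariant conformal homeomorphism. For a given representation it is unique: two of them differ by a conformal automorphism of $\tilde X_a$ commuting with the deck group, a non-elementary Fuchsian group, and such an automorphism is the identity. Conjugating the group changes $D$ by a Möbius map. So $S_D$ depends only on $(a,s)$.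

**Lemma 1.** There is a constant $c(a,s)\in\mathbb C$ with $S_D=\tfrac12\wp_a(\zeta)+c(a,s)$, where $\wp_a$ is the Weierstrass function of $\Lambda_a$.

*Proof.* If $\gamma$ covers a translation, then $D\circ\gamma$ is a Möbius image of $D$ and $\gamma$ has derivative $1$ in $\zeta$, so $S_D\circ\gamma=S_D$. Hence $S_D$ is a $\Lambda_a$-periodic holomorphic function on $\mathbb C\setminus\Lambda_a$. Near the puncture let $t=e^{2\pi i w}$ be a cusp coordinate of $X_a$, where $w\mapsto w+1$ is the parabolic; $t$ is a local coordinate of the torus at the puncture, so $t=\zeta\cdot$unit. Normalize the Kleinian group so that $D(w+1)=D(w)+1$. Then $g=e^{2\pi iD}$ is a function of $t\ne0$. It is zero-free, and it is injective: $g(w)=g(w')$ gives $D(w)=D(w')+n=D(w'+n)$, so $w=w'+n$. As $t$ runs once around $0$, $D$ increases by $1$, so $g$ has winding number $1$ about $0$. An injective function has no essential singularity, so $g$ extends meromorphically to $t=0$, and its order there is the winding number: a simple zero. Hence $D=\frac1{2\pi i}\log g$ with $g=\zeta\cdot$unit. The chain rule with $S_{\log}(g)=\frac1{2g^2}$ gives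
$$S_D=\tfrac12\Big(\frac{g'}g\Big)^2+S_g=\frac1{2\zeta^2}+O(\zeta^{-1}).$$
So $S_D-\frac12\wp_a$ is elliptic with at most one simple pole, hence constant. $\square$

In the same way the upper component gives $S_{D_+}=\frac12\wp_s+c'(s,a)$ with $D_+:\tilde X_s\to\Omega^+$. Complex conjugation turns $R(a,s)$ into $R(\bar s,\bar a)$ and $D_+(\zeta)$ into $\overline{D_+(\bar\zeta)}$, so
$$c'(s,a)=\overline{c(\bar s,\bar a)}. \tag{1}$$

**Lemma 2 (change of marking).** Let $g=\begin{pmatrix}\alpha&\beta\\\gamma&\delta\end{pmatrix}\in SL_2(\mathbb Z)$. Then $R(ga,gs)$ is $R(a,s)$ with the marking changed by $[A]\mapsto\delta[A]+\gamma[B]$, $[B]\mapsto\beta[A]+\alpha[B]$, and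
$$c(ga,gs)=(\gamma a+\delta)^2\,c(a,s). \tag{2}$$

*Proof.* Multiplication by $\gamma a+\delta$ maps $\Lambda_{ga}$ onto $\Lambda_a$ and takes $1\mapsto\gamma a+\delta$, $ga\mapsto\alpha a+\beta$. The same integers occur for $s$, so both sides undergo the same change of marking. With $\zeta'=\zeta/(\gamma a+\delta)$, both the Schwarzian of $D$ and $\wp$ are multiplied by $(\gamma a+\delta)^2$ on passing from $\zeta$ to $\zeta'$; hence so is $c$. $\square$

As an example take $a=-i$, $s=i$, and $g(\tau)=-1/\tau$, so $\gamma=1$, $\delta=0$. Both $\pm i$ are fixed, and (2) reads $c(-i,i)=(-i)^2c(-i,i)$. Hence $c(-i,i)=0$.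

What is $c$ for? Fix $a$ and let $s$ vary: we shall see that $s\mapsto c(a,s)$ is a conformal map of $\mathbb H$ onto a Bers slice of quasifuchsian space, and that it carries the point $\omega\in\mathbb R$ to the boundary group with ending slope $\omega$. So it is a Riemann map with a very concrete boundary correspondence, and questions about the shape of the slice boundary become questions about the boundary behavior of $c(a,\cdot)$. Now fix $s$ and let $a$ vary. The Schwarzian of $c(a,\cdot)$ at $s$ is then a *bounded holomorphic function of the base point* $a$. Playing these two readings against each other will settle the following problem.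

## 2. Slices, slopes, and boundaries that spiral

Simple closed curves and projective measured laminations on $S_{1,1}$ are labeled by slopes $\omega\in\mathbb R\cup\{\infty\}$. To fix the label, note that the curve $m+n\tau$ on the torus $\mathbb C/\Lambda_\tau$ has extremal length $|m+n\tau|^2/|\operatorname{Im}\tau|$. This tends to $0$ as $\tau\to-m/n$ vertically (as $\tau\to\infty$ vertically if $n=0$). So we identify slopes with $\mathbb R\cup\{\infty\}=\partial\mathbb H^{\pm}$. For instance $A$ has slope $\infty$, $B$ has slope $0$, and $AB$ has slope $-1$. Any two such labelings differ by an element of $PGL_2(\mathbb Z)$, which preserves null sets. Quasifuchsian space $QF$ is the space of conjugacy classes of quasifuchsian representations of $F_2$ with parabolic commutator.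

**Definition (Maskit slice).** Let $S=\begin{pmatrix}1&2\\0&1\end{pmatrix}$, $T_\mu=\begin{pmatrix}-i\mu&-i\\-i&0\end{pmatrix}$. The Maskit slice $\mathcal M$ is the component in $\{\operatorname{Im}\mu>0\}$ of the set of $\mu\in\mathbb C$ such that $\langle S,T_\mu\rangle$ is discrete and free and the quotient of its regular set is a once-punctured torus together with a triply punctured sphere. The curve $A=S$ of slope $\infty$ is already pinched. $\partial\mathcal M$ is invariant under $\mu\mapsto\mu+2$.

**Definition (Bers slice).** For a point $\tau$ of the Teichmüller space of $S_{1,1}$, the Bers slice $\mathcal B_\tau$ is the set of quasifuchsian groups whose conformal structure on one fixed side is $\tau$, viewed in $\mathbb C$ via the Bers embedding.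

**Definition (parametrization).** Let $C=\partial\mathcal M$ or $\partial\mathcal B_\tau$. For rational $\omega$, $f(\omega)\in C$ is the cusp group in which the curve of slope $\omega$ is (also) pinched; it is the endpoint of the corresponding pleating ray. For irrational $\omega$, $f(\omega)$ is the totally degenerate boundary group with ending lamination of slope $\omega$. For $\mathcal M$, $f(\infty)=\infty$. "Almost everywhere" means at $f(\omega)$ for Lebesgue-a.e. $\omega$.

**Definition (spiraling).** Let $z\in C$ be finite. Near $z$, $C\setminus\{z\}$ consists of two arcs ending at $z$. Parametrize each as $\gamma:(0,1]\to C\setminus\{z\}$ with $\gamma(t)\to z$ as $t\to0$, and let $\theta(t)$ be a continuous branch of $\arg(\gamma(t)-z)$. The boundary spirals infinitely about $z$ if on each arc $\theta$ is unbounded as $t\to0$. This includes $\theta\to\pm\infty$, and also the twisting case $\limsup_{t\to0}\theta=+\infty$, $\liminf_{t\to0}\theta=-\infty$.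

For $\gamma(t)=te^{i\theta(t)}$ the choice $\theta=\log\frac1t$ spirals in one direction, $\theta=\frac1t\sin\frac1t$ twists, and bounded $\theta$ (a corner, for example) does not spiral.

It is known that the boundaries of the Maskit and Bers slices contain an uncountable dense set of points about which they spiral infinitely; this set has zero measure. Conjecture 5.5.1 of "Boundaries of slices of quasifuchsian space" (http://thesamovar.net/files/thesis.pdf) reads: "The boundaries of the Maskit and Bers slices spiral infinitely almost everywhere." That is, (a) for a.e. $\omega$, $\partial\mathcal M$ spirals infinitely about $f(\omega)$; (b) for a Bers slice and a.e. $\omega$, $\partial\mathcal B_\tau$ does. The problem is to prove or disprove it. It is true.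

**Theorem A.** Let $C=\partial\mathcal M$ or $C=\partial\mathcal B_\tau$ ($\tau$ arbitrary, either side fixed). For Lebesgue-a.e. slope $\omega$, on each of the two arcs of $C$ at $f(\omega)$,
$$\limsup_{t\to0}\theta(t)=+\infty,\qquad\liminf_{t\to0}\theta(t)=-\infty .$$
In particular (a) and (b) hold.

**Theorem B.** (i) At every rational slope $\omega$ ($\omega\neq\infty$ for $\mathcal M$), $\theta$ is bounded on both arcs. So "almost everywhere" cannot be replaced by "everywhere". (ii) The set of slopes at which $\theta\to+\infty$ or $\theta\to-\infty$ on some arc is null. (iii) The Riemann maps of $\mathcal M$ and $\mathcal B_\tau$ given by the Teichmüller parameter have a finite non-zero angular derivative at almost no boundary point.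

The simplest case can be done by hand: slope $0$ on $\partial\mathcal M$. There $B=T_\mu$ is parabolic, so $-i\mu=\pm2$, and as $f(0)$ lies in the closed upper half-plane, $f(0)=2i$. All points of $\partial\mathcal M$ are discrete free groups, so $T_\mu$ is never elliptic and $-i\mu\notin(-2,2)$: $\partial\mathcal M$ misses the open segment from $-2i$ to $2i$. Near $2i$ the two arcs therefore lie in the disc $|\mu-2i|<4$ slit along its radius pointing straight down, and there $\arg(\mu-2i)$ has a branch with values in $(-\frac\pi2,\frac{3\pi}2)$. So $\theta$ is bounded, and the boundary does not spiral at $f(0)$; by the translation $\mu\mapsto\mu+2$ it does not spiral at $2i+2n$ for any integer $n$ either. Section 9 treats all rational slopes in this way. Rational slopes thus give no help with the conjecture: the twisting has to come from generic $\omega$.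

## 3. Theorems used from the literature

* (F1) Bers' simultaneous uniformization, and the Ahlfors–Bers theorem: normalized solutions of the Beltrami equation depend holomorphically on parameters.
* (F2) Minsky, *The classification of punctured-torus groups*, Ann. of Math. 149 (1999). A punctured-torus group is a discrete faithful representation of $F_2$ with parabolic commutator. Write $\overline{\mathbb H}=\mathbb H\cup\mathbb R\cup\{\infty\}$ and similarly $\overline{\mathbb H^-}$. End invariants give a bijection from marked punctured-torus groups up to conjugacy onto $(\overline{\mathbb H^-}\times\overline{\mathbb H})\setminus\{(\xi,\xi):\xi\in\mathbb R\cup\{\infty\}\}$, and the inverse map, again denoted $R$, is continuous. (The lower invariant here is the complex conjugate of Minsky's.) An invariant in an open half-plane means that side has conformal boundary the corresponding marked $X_\cdot$. A rational invariant means that the curve of that slope is a cusp on that side, with conformal boundary the complementary thrice-punctured sphere. An irrational invariant means a degenerate end, with no conformal boundary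 on that side.
* (F3) McMillan's twist theorem (Acta Math. 123 (1969); Pommerenke, *Boundary Behaviour of Conformal Maps*, §6.4). If $f$ is conformal on the disc, then at a.e. boundary point $\zeta$ either $f$ has a finite non-zero angular derivative, or $f(\zeta)\ne\infty$ exists and along every curve in the disc ending at $\zeta$ one has $\limsup\arg(f-f(\zeta))=+\infty$ and $\liminf\arg(f-f(\zeta))=-\infty$. Also (loc. cit., §4.3): $f$ has angular derivative $d\neq0,\infty$ iff $f'$ has angular limit $d$. Via a Cayley map this applies on $\mathbb H$ at points of $\mathbb R$.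
* (F4) Fatou and Privalov: a bounded holomorphic $u\not\equiv0$ has non-zero angular limits a.e. Plessner: for holomorphic $G$, at a.e. boundary point either $G$ has a finite angular limit, or the image under $G$ of every Stolz angle, truncated arbitrarily close to the point, is dense in $\mathbb C$.
* (F5) Univalent functions: Koebe's $\frac14$-theorem; $|a_2|\le2$; Kraus–Nehari $|S_h|\le\frac3{2y^2}$ for meromorphic univalent $h$ on $\mathbb H$ or $\mathbb H^-$; and Prawitz' bound $\int_0^{2\pi}|k(re^{i\phi})|^{1/3}d\phi\le C_0$ for all $r<1$ and all normalized univalent $k$ on the disc.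
* (F6) Ergodicity of the geodesic flow on $PSL_2(\mathbb Z)\backslash T^1\mathbb H$ (Hopf).

A Stolz angle at $\omega\in\mathbb R$ is a set $\{|\operatorname{Re}s-\omega|<M\operatorname{Im}s\}$, possibly truncated to $\operatorname{Im}s<\delta$; an angular (nontangential) limit is a limit in every Stolz angle. As an example, $f(s)=s^{1+i}$ on $\mathbb H$ is univalent: if $f(s_1)=f(s_2)$ with $s_1\ne s_2$, then $\log s_1-\log s_2=2\pi ik/(1+i)=\pi k(1+i)$ with an integer $k\neq0$, impossible since imaginary parts of $\log$ on $\mathbb H$ differ by less than $\pi$. Here $|f(s)|=|s|e^{-\arg s}\to0$ and $\arg f=\log|s|+\arg s\to-\infty$ as $s\to0$: a one-directional spiral at $0$. At every other $\omega\in\mathbb R$, $f'$ has a finite non-zero limit. One bad point is compatible with (F3), which speaks of almost every point.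

## 4. From McMillan's theorem to a Schwarzian, and where compactness fails

Granting that the boundary map of the slice is the Riemann map restricted to $\mathbb R$ (Sections 7 and 8), Lebesgue measure on slopes is exactly the measure in (F3). So the first task is to show that $f'$ has a finite non-zero angular limit almost nowhere. Here is a test.

**Lemma 3.** Let $h$ be holomorphic and locally injective on $\mathbb H$ and suppose $h'$ has angular limit $d\ne0,\infty$ at $\omega\in\mathbb R$. Then $(\operatorname{Im}s)^2S_h(s)\to0$ as $s\to\omega$ nontangentially.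

*Proof.* Let $s=x+iy$ with $|x-\omega|<My$. The disc of radius $y/2$ about $s$ lies in the Stolz angle with constant $2M+1$. Cauchy's estimates for $h'-d$ on this disc give $|yh''(s)|\le2\sup|h'-d|$ and $|y^2h'''(s)|\le8\sup|h'-d|$, and both tend to $0$. Since $S_h=\frac{h'''}{h'}-\frac32\left(\frac{h''}{h'}\right)^2$, $y^2S_h\to0$. $\square$

So for $f=c(a,\cdot)$ we want points $s_n\to\omega$, nontangentially, at which $(\operatorname{Im}s_n)^2|\sigma(a,s_n)|$ is bounded below, where $\sigma(a,s)$ is the Schwarzian of $c(a,\cdot)$ at $s$. The sensible thing is to renormalize with the modular group. By (2), $c(ga,\cdot)\circ g$ is a constant times $c(a,\cdot)$, so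
$$\sigma(ga,gs)\,g'(s)^2=\sigma(a,s),\qquad g\in PSL_2(\mathbb Z). \tag{3}$$
If $g_ns_n=s_0$, then $|g_n'(s_n)|\operatorname{Im}s_n=\operatorname{Im}s_0$ and
$$(\operatorname{Im}s_n)^2|\sigma(a,s_n)|=(\operatorname{Im}s_0)^2|\sigma(g_na,s_0)|. \tag{4}$$
If the points $g_na$ stayed in a compact set on which $\sigma(\cdot,s_0)$ has no zero, we would be done. They never do. In the hyperbolic metric, $d(g_n\bar a,s_0)=d(\bar a,s_n)\to\infty$. The group moves both variables at once, and whatever brings $s_n$ back to $s_0$ throws the base point out to the boundary of $\mathbb H^-$. There the value $\sigma(g_na,s_0)$ might tend to $0$. This is the exact point at which compactness stops working.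

The way past it is to read (4) as a statement about the function $u=\sigma(\cdot,s_0)$. It is holomorphic on $\mathbb H^-$ and, by Kraus–Nehari, *bounded*. If $u\not\equiv0$, Fatou and Privalov say that $u$ has non-zero boundary values almost everywhere. Ergodicity of the geodesic flow lets us choose $g_n$ so that $g_na$ runs off to the boundary close to a geodesic ray ending at a point where $|u|$ is uniformly bounded below. For this we need to know that $c$ is holomorphic in $a$, and that $\sigma\not\equiv0$.

For the Maskit slice this argument has nothing to act on. The slice is $\{R(\infty,s)\}$, and $g$ carries it to $\{R(g\infty,gs)\}$; only the stabilizer of $\infty$ gives an equivariance. There we shall prove an inequality $|c_s(-i,s)|\le\mathrm{const}\cdot|\mu'(s)|$, and Plessner's theorem will convert this one-sided bound into what we want. The inequality comes from the growth of $c'_a(s,-it)$ as $t\to\infty$, and the same growth shows $\sigma\not\equiv0$.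

## 5. The holonomy map and its Jacobian

Let $V=\{x^2+y^2+z^2=xyz\}\setminus\{0\}\subset\mathbb C^3$. It is smooth: a zero of the gradient has $2x^2=2y^2=2z^2=xyz$, and the equation then gives $3x^2=2x^2$, so $x=y=z=0$. It carries the nowhere zero holomorphic 2-form
$$\Omega_V=\frac{dx\wedge dy}{2z-xy}=\frac{dy\wedge dz}{2x-yz}=\frac{dz\wedge dx}{2y-xz};$$
the expressions agree because $(2x-yz)dx+(2y-xz)dy+(2z-xy)dz=0$ on $V$. Changing two signs preserves $V$ and $\Omega_V$, and acts freely: a fixed point of $(x,y,z)\mapsto(-x,-y,z)$ has $x=y=0$, hence $z=0$.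

Recall Fricke's facts. With $(x,y,z)=(\operatorname{tr}A,\operatorname{tr}B,\operatorname{tr}AB)$ one has $\operatorname{tr}[A,B]=x^2+y^2+z^2-xyz-2$; a pair in $SL_2(\mathbb C)$ is reducible iff $\operatorname{tr}[A,B]=2$; irreducible pairs are determined up to conjugacy by $(x,y,z)$. A punctured-torus group lifts to $SL_2(\mathbb C)$, the lifts differing by even sign changes of the triple. Its commutator is parabolic and the pair is irreducible, so $\operatorname{tr}[A,B]=-2$. Also $(x,y,z)\ne0$, because the triple $(0,0,0)$ belongs to the quaternion group, whose commutator is $-I$. So punctured-torus groups up to conjugacy form a subset of $V/\{\text{signs}\}$, and that is the topology used in (F2). For the square Fuchsian group $R(-i,i)$ the traces are real of modulus $>2$. After sign changes $x,y>0$, and then $xyz=x^2+y^2+z^2>0$ gives $z>0$. The quarter turn of Section 1 gives $x=y$. The reflection $\zeta\mapsto\bar\zeta$ gives $\operatorname{tr}AB=\pm\operatorname{tr}AB^{-1}$; since these numbers have product $x^2+y^2>0$ and sum $xy$, both equal $xy/2$. Then $2x^2+\frac{x^4}4=\frac{x^4}2$, and the triple is $(2\sqrt2,2\sqrt2,4)$.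

For $\tau\in\mathbb C\setminus\mathbb R$ and $c\in\mathbb C$ consider
$$w''+Qw=0,\qquad Q=\tfrac12\big(\tfrac12\wp_\tau(\zeta)+c\big). \tag{5}$$
Ratios $D$ of independent solutions satisfy $S_D=\frac12\wp_\tau+c$. If $W=(w_1,w_2)$ is a row of solutions with $w_1w_2'-w_1'w_2=1$ on $\tilde X_\tau$, then $W\circ\gamma=WM_\gamma$ with $M_\gamma\in SL_2(\mathbb C)$ for every deck transformation $\gamma$. The ratio $D=w_1/w_2$ is equivariant for $\gamma\mapsto M_\gamma^T$, which has the same traces. Let $M_1,M_2$ be the monodromies along the segments from $\zeta_0=\frac{1+\tau}2$ to $\zeta_0+1$ and to $\zeta_0+\tau$; these avoid $\Lambda_\tau$ and represent $A$ and $B$. Put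
$$\mathrm{hol}(\tau,c)=(X,Y,Z)=(\operatorname{tr}M_1,\operatorname{tr}M_2,\operatorname{tr}M_1M_2).$$
If $\Phi_i$ carries the vector $(w,w')^T$ of initial data from the beginning to the end of the $i$-th segment, then $M_i$ is conjugate to $\Phi_i$ by the Wronskian matrix of $W$ at $\zeta_0$, the same for both $i$. So $X=\operatorname{tr}\Phi_1$, $Y=\operatorname{tr}\Phi_2$, $Z=\operatorname{tr}\Phi_1\Phi_2$. In the parametrizations $\zeta_0+r$ and $\zeta_0+r\tau$, $0\le r\le1$, the equation depends holomorphically on $(\tau,c)$; hence $\mathrm{hol}$ is holomorphic.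

At lattice points $Q=\frac1{4\zeta^2}+\cdots$ and the indicial equation $r(r-1)+\frac14=0$ has the double root $\frac12$, so a logarithm occurs and the commutator is conjugate to $-\begin{pmatrix}1&*\\0&1\end{pmatrix}$ with $*\ne0$. Its trace is $-2$, so the pair is irreducible and $X^2+Y^2+Z^2=XYZ$; it is not $-I$, so $(X,Y,Z)\ne0$. Thus $\mathrm{hol}:(\mathbb C\setminus\mathbb R)\times\mathbb C\to V$. By construction, $R(a,s)$ is the class of $\mathrm{hol}(a,c(a,s))$ and also of $\mathrm{hol}(s,c'(s,a))$.

**Lemma 4.** $\mathrm{hol}$ is a local biholomorphism.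

*Proof.* Both sides have dimension 2, so we show that the differential is injective. Suppose $d\,\mathrm{hol}(\dot\tau,\dot c)=0$ at $(\tau,c)$, and move along $(\tau_t,c_t)=(\tau+t\dot\tau,c+t\dot c)$. Fix initial values at a fixed base point. A path avoiding $\Lambda_\tau$ avoids $\Lambda_{\tau_t}$ for small $t$, so we get a row $W_t(p)$, $p\in\tilde X_\tau$, $|t|$ small depending on $p$, holomorphic in $t$ with Wronskian $1$, and monodromies $M_i(t)$.

**Step 1: make the monodromy constant to first order.** We first show that the trace map $SL_2^2\to\mathbb C^3$ is a submersion at an irreducible pair. Write $\dot M_1=\xi M_1$, $\dot M_2=\eta M_2$ with $\xi,\eta\in\mathfrak{sl}_2$. A relation $(p,q,r)\ne0$ among the three differentials reads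
$$\operatorname{tr}\xi(pM_1+rM_1M_2)+\operatorname{tr}\eta(qM_2+rM_2M_1)=0\quad\text{for all }\xi,\eta ,$$
so $M_1(p+rM_2)=\lambda I$ and $qM_2+rM_2M_1$ is scalar. If $r\neq0$, $\lambda\ne0$, then $M_1=\lambda(p+rM_2)^{-1}$ commutes with $M_2$. If $r\ne0$, $\lambda=0$, then $M_2$ is scalar. If $r=0$, then $M_1$ or $M_2$ is scalar. Each contradicts irreducibility. So the kernel of the differential has dimension $6-3=3$. It contains the tangent space of the conjugation orbit, also of dimension 3 because the stabilizer $\{\pm I\}$ is finite; hence they are equal. By assumption $(\dot M_1,\dot M_2)$ lies in the kernel, so after replacing $W_t$ by $W_tC_t$ for suitable $C_t\in SL_2(\mathbb C)$ with $C_0=I$, we have $\dot M_1=\dot M_2=0$, hence $\dot M_\gamma=0$ for all $\gamma$.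

**Step 2: a quasi-periodic function.** We extract from $\dot W$ (derivative at $t=0$, fixed $\zeta$) a function on the torus. Let $v=\det(W,\dot W)=w_1\dot w_2-w_2\dot w_1$. For $\gamma$ covering translation by $m+n\tau_t$, differentiating $W(\gamma p)=W(p)M_\gamma$ gives $\dot W(\gamma p)+n\dot\tau\,W'(\gamma p)=\dot W(p)M_\gamma$. Since $\det(W,W')=1$ and $\det M_\gamma=1$, $v(\gamma p)=v(p)-n\dot\tau$. So $v$ is single-valued on $\mathbb C\setminus\Lambda_\tau$, with $v(\zeta+1)=v(\zeta)$ and $v(\zeta+\tau)=v(\zeta)-\dot\tau$.

**Step 3: the equation for $v$.** This controls $v$ at the puncture. From $W''=-QW$ and $\dot W''=-Q\dot W-\dot QW$,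
$$v''=-2Qv+2\det(W',\dot W').$$
Further, $\det(W'',\dot W')=-Q\det(W,\dot W')$ and $\det(W',\dot W'')=-Q\det(W',\dot W)-\dot Q\det(W',W)=-Q\det(W',\dot W)+\dot Q$; their sum is $-Qv'+\dot Q$. Hence
$$v'''+4Qv'+2Q'v=2\dot Q .$$

**Step 4: $v$ vanishes.** Near $\zeta=0$, $Q=\frac1{4\zeta^2}+$holomorphic and $\dot Q$ is holomorphic, because $\wp_\tau-\zeta^{-2}$ is holomorphic in $(\zeta,\tau)$. The indicial polynomial is $r(r-1)(r-2)+r-1=(r-1)^3$, non-zero at $r=3,4,\dots$, so there is a convergent particular solution $\zeta^3(\cdots)$. The homogeneous solutions are the quadratic expressions in the solutions $\zeta^{1/2}\varphi$ and $\zeta^{1/2}(\varphi\log\zeta+\psi)$ of (5), with $\varphi,\psi$ holomorphic, $\varphi(0)\ne0$. Going around $0$ adds $2\pi i$ to the logarithm, so the single-valued ones are the multiples of $\zeta\varphi^2$. Hence $v=O(\zeta)$ at $0$. By quasi-periodicity $v$ is entire, with $v(0)=0$. Then $v'$ is elliptic and entire, hence constant, and $v=b\zeta$; period $1$ forces $b=0$. So $v=0$, hence $\dot\tau=0$, and by Step 3 $\dot Q=0$, so $\dot c=0$. $\square$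

**Lemma 5.** $\mathrm{hol}^*\Omega_V=j(\tau)\,d\tau\wedge dc$ with $j$ holomorphic and nowhere zero; in particular $j$ does not depend on $c$.

*Proof.* Write $\mathrm{hol}^*\Omega_V=j(\tau,c)\,d\tau\wedge dc$; by Lemma 4, $j$ is holomorphic and zero-free. Growth in $c$ will show it is constant in $c$. Put $r=\sqrt{1+|c|}$. On the two segments $|Q|\le Cr^2$, locally uniformly in $\tau$, so $U=(w,w'/r)$ satisfies $\|U'\|\le Cr\|U\|$. By Gronwall the matrices $\Phi_i$, conjugated by $\mathrm{diag}(1,r)$, are bounded by $Ce^{Cr}$, and traces do not see the conjugation. So $|X|,|Y|,|Z|\le Ce^{C\sqrt{1+|c|}}$ locally uniformly in $\tau$, and by Cauchy's estimates the same holds for the first derivatives. Now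
$$j\,(2Z-XY)=X_\tau Y_c-X_cY_\tau$$
and cyclically. Fix $\tau$. One of $2Z-XY$, $2X-YZ$, $2Y-XZ$ is not identically $0$ in $c$, since they never vanish simultaneously on $V$. So $j(\tau,\cdot)=F/G$ with entire $F,G$ of order $\le\frac12$, $G\not\equiv0$. As $j$ is entire and zero-free, $F$ and $G$ have the same zeros with multiplicity. By Hadamard's theorem an entire function of order less than $1$ is a constant times $c^m\prod(1-c/a_n)$ over its zeros. So $F/G$ is constant. $\square$

## 6. Holomorphy, univalence and a reciprocity law

**Lemma 6.** (i) $c$ is holomorphic on $\mathbb H^-\times\mathbb H$, and $c(a,\cdot)$ is univalent on $\mathbb H$. (ii) $c(a,\mathbb H)$ is bounded, locally uniformly in $a$, and the Bers embedding of the slice with base $a$ is an affine image of $c(a,\cdot)$. (iii) The corresponding statements hold for $c'$. (iv) $j(a)\,c_s(a,s)=-j(s)\,c'_a(s,a)$.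

*Proof.* **Step 1: $c$ is continuous.** Fix a Fuchsian base group $\Gamma_0$ with data $(a_0,s_0)$, $a_0=\bar s_0$, and equivariant coverings $J_-:\mathbb H^-\to\mathbb C\setminus\Lambda_{a_0}$, $J_+:\mathbb H\to\mathbb C\setminus\Lambda_{s_0}$. The real-linear map $A_a$ with $1\mapsto1$, $a_0\mapsto a$ is $\zeta\mapsto\frac{(a-\bar a_0)\zeta-(a-a_0)\bar\zeta}{a_0-\bar a_0}$, with constant Beltrami coefficient $-\frac{a-a_0}{a-\bar a_0}$, holomorphic in $a$. Pull it back by $J_-$ to $\mathbb H^-$, and do likewise for $s$ on $\mathbb H$. By (F1) the normalized solution $w^{a,s}$ and the group $w^{a,s}\Gamma_0(w^{a,s})^{-1}$ depend holomorphically on $(a,s)$. This group is $R(a,s)$, since $A_a\circ J_-\circ(w^{a,s})^{-1}$ is a holomorphic equivariant covering of $\mathbb C\setminus\Lambda_a$, and similarly above. So $R$ is holomorphic into $V/\{\text{signs}\}$. Locally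
$$D=w^{a,s}\circ(A_a\circ J_-)^{-1}. \tag{6}$$
These are holomorphic injective functions depending continuously on $(a,s)$, locally uniformly; hence $S_D$ and $c$ are continuous.

**Step 2: $c$ is holomorphic.** The map $(a,s)\mapsto\mathrm{hol}(a,c(a,s))$ is a continuous lift of the holomorphic map $R$ through the covering $V\to V/\{\text{signs}\}$, hence holomorphic. It is $\mathrm{hol}$ composed with the continuous map $(a,s)\mapsto(a,c(a,s))$, and $\mathrm{hol}$ is a local biholomorphism by Lemma 4. So $c$ is holomorphic.

**Step 3: univalence.** If $c(a,s)=c(a,s_1)$, the two maps $D$ agree up to Möbius, so the marked groups are conjugate and $s=s_1$.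

**Step 4: boundedness and the Bers embedding.** Let $J:\mathbb H^-\to\mathbb C\setminus\Lambda_a$ be a universal covering; lift it to $\tilde X_a$ to form $D\circ J$. For $s=\bar a$ the map $D\circ J$ is a conformal map onto a round disc, hence Möbius. Subtracting the two chain rules,
$$S_{D\circ J}=\big(c(a,s)-c(a,\bar a)\big)J'^2 .$$
This is the Bers embedding into the one-dimensional space $\mathbb CJ'^2$. Since $D\circ J$ is univalent, Kraus–Nehari at a point $z$ with $J(z)=\frac{1+a}2$ gives
$$|c(a,s)-c(a,\bar a)|\le\frac3{2|\operatorname{Im}z|^2|J'(z)|^2}.$$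
Here $1/(|\operatorname{Im}z||J'(z)|)$ is the hyperbolic density of $\mathbb C\setminus\Lambda_a$ at $\frac{1+a}2$. By comparison with an inscribed disc it is at most $2/\mathrm{dist}(\frac{1+a}2,\Lambda_a)$, which is locally bounded in $a$; and $c(a,\bar a)$ is continuous. This proves (ii). Part (iii) follows from (1).

**Step 5: reciprocity.** The maps $\mathrm{hol}(a,c(a,s))$ and $\mathrm{hol}(s,c'(s,a))$ are continuous lifts of the same map on a connected set, so they differ by a constant sign change, which preserves $\Omega_V$. Pulling $\Omega_V$ back by both, Lemma 5 gives $j(a)c_s\,da\wedge ds=j(s)c'_a\,ds\wedge da$. $\square$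

If the other side is the fixed one, with base $s$, the slice is $c'(s,\mathbb H^-)$, by (1) the complex conjugate of $c(\bar s,\mathbb H)$ with the same slopes. Conjugation changes the sign of $\theta$, which affects none of our statements. So from now on a Bers slice is $c(a,\mathbb H)$.

## 7. Boundary values on a Bers slice

**Lemma 7.** $c(a,\cdot)$ extends to a homeomorphism of $\overline{\mathbb H}$ onto the closure of the slice, with $c(a,\omega)=f(\omega)$ and $\mathrm{hol}(a,c(a,\omega))$ in the class $R(a,\omega)$. Similarly for $c'(s,\cdot)$ on $\overline{\mathbb H^-}$.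

*Proof.* **Step 1: a limit of developing maps.** We identify every subsequential limit of $c(a,s_n)$. Let $s_n\to\omega\in\mathbb R\cup\{\infty\}$, and by boundedness pass to a subsequence with $c_n=c(a,s_n)\to c_*$. Fix $p\in\tilde X_a$ and let $D_n$ be the ratio of solutions of (5) with $\tau=a$, $c=c_n$ and $D_n(p)=0$, $D_n'(p)=1$, $D_n''(p)=0$. Solutions depend continuously on $c$, so $D_n\to D_*$ locally uniformly in the spherical metric, where $D_*$ belongs to $c_*$. Each $D_n$ is a Möbius image of the injective map of Lemma 1, so it is injective; $D_*$ is non-constant, so it is injective by Hurwitz. It is equivariant for a representation $\rho_*$ in the class of $\mathrm{hol}(a,c_*)=\lim\mathrm{hol}(a,c_n)$, which by (F2) is $R(a,\omega)$. Let $\Gamma=\rho_*(F_2)$.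

**Step 2: the invariant component.** The image $U=D_*(\tilde X_a)$ is open, connected and $\Gamma$-invariant, and $D_*$ conjugates the deck action to the action on $U$, which is therefore properly discontinuous. So $U$ lies in a $\Gamma$-invariant component of the regular set. There is exactly one such component $\Omega_0$. Indeed, for irrational $\omega$ the whole quotient of the regular set is $X_a$. For rational $\omega$ the other components have stabilizers conjugate to $\pi_1$ of the thrice-punctured sphere complementary to a simple closed curve. This is a free group of rank 2, and it is a proper subgroup of $F_2$ since its homology lies in a rank one subgroup. A subgroup of finite index $k$ in $F_2$ has rank $k+1$, so the stabilizer has infinite index and its component is not invariant. Moreover $\Omega_0/\Gamma\cong X_a$ as marked surfaces, so there is an equivariant conformal homeomorphism $E:\tilde X_a\to\Omega_0$.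

**Step 3: $D_*=E$.** So far $D_*$ is only known to map *into* $\Omega_0$. The map $\tilde\phi=E^{-1}\circ D_*$ is a holomorphic self-map of $\tilde X_a$ commuting with all deck transformations. The induced self-map of $X_a$ sends a closed geodesic to a closed curve in the same free homotopy class, of no greater length by Schwarz–Pick, hence of equal length. So the hyperbolic derivative is $1$ somewhere and $\tilde\phi$ is an isometry by Schwarz–Pick. An orientation-preserving isometry commuting with a non-elementary Fuchsian group is the identity. So $D_*=E$. For a conjugate representation $E$ changes by a Möbius map, so $c_*$ is determined by $R(a,\omega)$.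

**Step 4: conclusion.** All subsequential limits at $\omega$ agree, so $c(a,\cdot)$ extends continuously to $\overline{\mathbb H}$, with $\mathrm{hol}(a,c(a,\omega))$ in the class $R(a,\omega)$; by (F2) this is the group $f(\omega)$. The extension is injective because $R(a,\cdot)$ is. By compactness it is a homeomorphism onto its image, the closure of the slice. The case of $c'$ follows from (1). $\square$

## 8. The Maskit slice in the same coordinates

A class in $V/\{\text{signs}\}$ with $x=\pm2$ has a lift with $x=2$; then $4+y^2+z^2=2yz$, so $(z-y)^2=-4$. The remaining sign change $(x,y,z)\mapsto(x,-y,-z)$ makes the lift with $z-y=-2i$ unique. Since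
$$\operatorname{tr}S=2,\qquad\operatorname{tr}T_\mu=-i\mu,\qquad\operatorname{tr}ST_\mu=-i\mu-2i,$$
this is the class of $(S,T_\mu)$ with $y=-i\mu$. The set $\{x=\pm2\}\subset V$ is a disjoint union of four closed pieces permuted simply transitively by the sign changes, so these classes correspond homeomorphically to $\mu\in\mathbb C$. In $R(\infty,s)$ the element $A$ is parabolic. So (F2) gives a continuous injective map
$$\mu:\mathbb H\cup\mathbb R\to\mathbb C,\qquad\mu(s)=\text{parameter of }R(\infty,s).$$

Put $c'_\infty(s)=c'(s,\infty)=\lim_{t\to\infty}c'(s,-it)$ (Lemma 7). The functions $c'(\cdot,-it)$ are locally bounded (Lemma 6) and converge pointwise, so by Vitali's theorem the convergence is locally uniform and $c'_\infty$ is holomorphic on $\mathbb H$. The class of $\mathrm{hol}(s,c'_\infty(s))$ is $R(\infty,s)$, so $X(s,c'_\infty(s))=2\epsilon$ with a constant sign $\epsilon$.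

**Lemma 8.** (i) $Y(s,c'_\infty(s))=\pm i\mu(s)$ with constant sign, so $\mu$ is holomorphic on $\mathbb H$, and
$$|X_c(s,c'_\infty(s))|\,|\mu'(s)|=4|j(s)|\neq0 . \tag{7}$$
(ii) $\mu$ maps $\mathbb H$ conformally onto $\mathcal M$ and, with $\mu(\infty)=\infty$, extends to a homeomorphism of $\overline{\mathbb H}$ onto $\overline{\mathcal M}\cup\{\infty\}$ with $\mu(\omega)=f(\omega)$.

*Proof.* **Step 1: part (i).** With $X=2\epsilon$ we get $(Z-\epsilon Y)^2=-4$, so $Z-\epsilon Y\in\{2i,-2i\}$ is constant. Hence one and the same sign change brings the triple to the form $x=2$, $z-y=-2i$ for all $s$, and $Y=\pm i\mu$ with constant sign. Differentiating $X(s,c'_\infty(s))=2\epsilon$ gives $X_s+X_c\,(c'_\infty)'=0$. So, with Lemma 5,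
$$X_c\frac{dY}{ds}=X_cY_s-X_sY_c=-j(s)(2Z-XY).$$
On $V$, $(2Z-XY)^2=X^2Y^2-4X^2-4Y^2$, which is $-16$ when $X=\pm2$. Taking absolute values gives (7).

**Step 2: which groups occur.** We identify the set $\mathcal S$ of $\mu$ in the definition of $\mathcal M$. For $\mu\in\mathcal S$ the commutator has trace $-2$ (because $(z-y)^2=-4$) and is not $\pm I$ since the group is free on $S,T_\mu$; so it is parabolic. Thus these are punctured-torus groups in which the non-peripheral element $A=S$ is parabolic, with conformal boundary a punctured torus and a triply punctured sphere. By (F2) they are exactly the classes with invariants $(\infty,s)$, $s\in\mathbb H$, or $(a,\infty)$, $a\in\mathbb H^-$. Since $\overline S=S$, $\overline{T_\mu}=-T_{\bar\mu}$, and conjugation turns $R(\infty,s)$ into $R(\bar s,\infty)$, we get $\mathcal S=\mu(\mathbb H)\sqcup\overline{\mu(\mathbb H)}$, two disjoint connected open sets. $\mathcal S$ contains no real point, since a real $\mu$ would have $(\infty,s)=(\bar s,\infty)$. So $\mu(\mathbb H)$ lies in one half-plane.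

**Step 3: translation and the right half-plane.** By Lemma 2 with $g(\tau)=\tau+1$ and continuity of $R$, $R(\infty,s+1)$ is $R(\infty,s)$ marked by $(A,AB)$. Its triple is $(2,z,2z-y)$, because $\operatorname{tr}A^2B=\operatorname{tr}A\operatorname{tr}AB-\operatorname{tr}B$. Third minus second entry is again $z-y=-2i$, so $-i\mu(s+1)=z=-i\mu(s)-2i$:
$$\mu(s+1)=\mu(s)+2 .$$
Hence $e^{\pm\pi i\mu}$ are zero-free functions of $q=e^{2\pi is}$ on the punctured disc, injective, with winding numbers $\pm1$ about $0$ on small circles. If $\mu(\mathbb H)$ were in the lower half-plane, $e^{-\pi i\mu}$ would be bounded and would extend to $q=0$ with winding number $\ge0$; but it is $-1$. So $\mu(\mathbb H)$ is in the upper half-plane and equals $\mathcal M$.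

**Step 4: behavior at $\infty$.** Now $e^{\pi i\mu}$ is bounded with winding number $1$, so it has a zero at $q=0$: $\operatorname{Im}\mu\to\infty$ as $\operatorname{Im}s\to\infty$. If $s_n\to\infty$ in $\mathbb H\cup\mathbb R$ with $\operatorname{Im}s_n$ bounded, choose integers $k_n$ with $s_n-k_n$ in a compact subset of $\mathbb H\cup\mathbb R$. Then $|k_n|\to\infty$ and $\mu(s_n)=\mu(s_n-k_n)+2k_n\to\infty$. So $\mu$ extends continuously and injectively by $\mu(\infty)=\infty$, hence as a homeomorphism onto its image, which is $\overline{\mathcal M}\cup\{\infty\}$. By (F2), $\mu(\omega)=f(\omega)$. $\square$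

## 9. Traces bound the argument at rational slopes: Theorem B(i)

The slit disc of Section 2 works at every cusp. Let $\omega$ be rational ($\ne\infty$ for $\mathcal M$), let $W\in F_2$ represent the curve of slope $\omega$, and $z=f(\omega)$. Let $\mathcal T$ be the trace of $W$ as a holomorphic function of the slice coordinate: a polynomial in $X,Y,Z$ evaluated on $\mathrm{hol}(a,\cdot)$ for a Bers slice, a polynomial in $\mu$ for $\mathcal M$. At $z$ the element $W$ is parabolic, so $\mathcal T(z)=2\epsilon$ with $\epsilon=\pm1$. Inside the slice $W$ is loxodromic, so $\mathcal T\notin[-2,2]$ there, and $\mathcal T$ is not constant. Near $z$,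
$$\epsilon\mathcal T(z')-2=\kappa_0(z'-z)^m(1+o(1)),\qquad\kappa_0\ne0,\ m\ge1 .$$
Let $z'\ne z$ be a boundary point close to $z$. By Lemmas 7 and 8 it is a discrete faithful representation, so $W$ is not elliptic and $\epsilon\mathcal T(z')-2\notin(-4,0)$. It is not $0$ because the zero at $z$ is isolated, and its modulus is less than $4$. So $\epsilon\mathcal T(z')-2\in\mathbb C\setminus(-\infty,0]$ and its principal argument lies in $(-\pi,\pi)$. Along each arc, for small $t$, the continuous function $m\theta(t)+\arg\kappa_0+\arg(1+o(1))$ differs from this principal argument by a constant in $2\pi\mathbb Z$. Hence $\theta$ is bounded on both arcs. This proves Theorem B(i). $\blacksquare$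

## 10. Growth at the cusp and the comparison inequality

**Lemma 9.** For every $s\in\mathbb H$,
$$\limsup_{t\to\infty}t^3|c'_a(s,-it)|\le\frac{2\pi^2}{|X_c(s,c'_\infty(s))|}<\infty .$$

*Proof.* Fix $s$; the variable is $a\in\mathbb H^-$.

**Step 1: a logarithm of the multiplier.** We attach to $\rho(A)$ a holomorphic complex length $L(a)$ with the correct branch. Normalize $R(a,s)$ so that $\rho(A)$ has fixed points $0,\infty$ and multiplier of modulus $>1$. The strip $\{\operatorname{Im}a<\operatorname{Im}\zeta<0\}\subset\mathbb C\setminus\Lambda_a$ lifts to $\tilde X_a$. After $A$ is chosen in its conjugacy class, the lift is preserved by $A$, acting as translation by $1$. The map $D$ omits the limit points $0,\infty$, so $h=\log D$ is defined on the strip, and $h(\zeta+1)=h(\zeta)+L$ with a constant $L$, where $e^L$ is the multiplier and $\operatorname{Re}L>0$. Since $L=\int_\zeta^{\zeta+1}\frac{D'}D\,d\zeta$, and by (6) the normalized $D$ can be chosen locally continuous in $a$, $L$ is continuous in $a$. As $e^L$ is holomorphic in $a$ (it is the root of modulus $>1$ of $\lambda+\lambda^{-1}=X^2-2$), so is $L$.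

**Step 2: an area inequality.** This compares $L$ with the height of the strip. The map $h$ embeds the annulus strip$/\mathbb Z$ in $\mathbb C/(L\mathbb Z+2\pi i\mathbb Z)$, which has area $2\pi\operatorname{Re}L$: if $h(\zeta)-h(\zeta')=mL+2\pi in$, then $D(\zeta)=D(\zeta'+m)$ and $\zeta=\zeta'+m$. Each horizontal circle has image of length $\ge|L|$. By Cauchy–Schwarz over the annulus,
$$(|L||\operatorname{Im}a|)^2\le\Big(\iint|h'|\Big)^2\le|\operatorname{Im}a|\cdot2\pi\operatorname{Re}L .$$
So $\Lambda:=2\pi i/L$ satisfies $\operatorname{Im}\Lambda(a)=2\pi\operatorname{Re}L/|L|^2\ge-\operatorname{Im}a$.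

**Step 3: asymptotics of $L$ and $L_a$.** Put $a=-b$, $b\in\mathbb H$. Then $P(b)=\Lambda(-b)-b$ is holomorphic on $\mathbb H$ with $\operatorname{Im}P\ge0$, so by the Herglotz representation
$$P(b)=\alpha+\beta b+\int\frac{1+xb}{x-b}\,d\nu(x),\qquad\alpha\in\mathbb R,\ \beta\ge0,\ \nu\text{ finite}.$$
At $b=it$ with $t\ge1$, the integrand divided by $it$ has squared modulus $\frac{1+x^2t^2}{t^2(x^2+t^2)}\le1$, and its derivative in $b$ has modulus $\frac{1+x^2}{x^2+t^2}\le1$; both tend to $0$ pointwise. By dominated convergence $P(it)/(it)\to\beta$ and $P'(it)\to\beta$. Hence at $a=-it$, $|\Lambda|\sim(1+\beta)t$ and $|\Lambda_a|\to1+\beta$, so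
$$|L|\sim\frac{2\pi}{(1+\beta)t},\qquad|L_a|=\frac{2\pi|\Lambda_a|}{|\Lambda|^2}\sim\frac{2\pi}{(1+\beta)t^2}.$$

**Step 4: from the trace to $c'$.** On the quasifuchsian groups $X(s,c'(s,a))=\pm2\cosh(L/2)$; the sign is constant because $X\notin[-2,2]$. Therefore
$$t^3|X_c(s,c'(s,-it))|\,|c'_a(s,-it)|=t^3|\sinh(L/2)||L_a|\to\frac{2\pi^2}{(1+\beta)^2}\le2\pi^2 .$$
Now $c'(s,-it)\to c'_\infty(s)$, and $X_c(s,c'_\infty(s))\ne0$ by (7). $\square$

**Lemma 10.** For all $s\in\mathbb H$,
$$|c_s(-i,s)|\le\frac{\pi^2}{2|j(-i)|}\,|\mu'(s)| . \tag{8}$$

*Proof.* We first bring the limit $t\to\infty$ of Lemma 9 back to $t=1$. For univalent $h$ on $\mathbb H$ apply $|a_2|\le2$ to $h\circ T$ with $T(\zeta)=\frac{w-\bar w\zeta}{1-\zeta}=w+(w-\bar w)(\zeta+\zeta^2+\cdots)$ and $w=iy$. The quotient of the second coefficient by the first is $1+iy\,h''(iy)/h'(iy)$, so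
$$\Big|\frac{iyh''(iy)}{h'(iy)}+1\Big|\le2,\qquad\frac{d\log|h'(iy)|}{d\log y}=\operatorname{Re}\frac{iyh''(iy)}{h'(iy)}\ge-3 .$$
So $y^3|h'(iy)|$ is nondecreasing. With $h(b)=c'(s,-b)$, univalent by Lemma 6, $t^3|c'_a(s,-it)|$ is nondecreasing in $t$. Its value at $t=1$ is at most its limit, so by Lemma 9 and (7)
$$|c'_a(s,-i)|\le\frac{2\pi^2}{|X_c(s,c'_\infty(s))|}=\frac{\pi^2|\mu'(s)|}{2|j(s)|}.$$
By Lemma 6(iv), $|c_s(-i,s)|=\frac{|j(s)|}{|j(-i)|}|c'_a(s,-i)|$, and $j(s)$ cancels. $\square$

## 11. Bers slices: the Schwarzian as a function of the base point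

**Proposition 11.** For every $a\in\mathbb H^-$, the set of $\omega\in\mathbb R$ at which $c_s(a,\cdot)$ has a finite non-zero angular limit is null.

*Proof.* By Lemma 6 the Schwarzian $\sigma(a,s)$ of $c(a,\cdot)$ at $s$ is holomorphic on $\mathbb H^-\times\mathbb H$, with $|\sigma(a,s)|\le\frac3{2(\operatorname{Im}s)^2}$, and (3) holds.

**Step 1: $\sigma\not\equiv0$.** Otherwise the boundary values of $\sigma(\cdot,s_0)$ carry no information. Suppose $\sigma\equiv0$. Then every $c(a,\cdot)$ is Möbius, hence by (1) every $c'(s,\cdot)$ is Möbius with bounded image on $\mathbb H^-$. Its pole is thus outside $\overline{\mathbb H^-}$, that is, a finite point $e\in\mathbb H$. Then $c'_a(s,a)=k/(a-e)^2$ with $k\neq0$, so $|c'_a(s,-it)|\sim|k|t^{-2}$, contradicting Lemma 9, which gives $O(t^{-3})$.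

**Step 2: a set of good boundary points.** We find a positive-measure set $K$ near whose points $|\sigma(\cdot,s_0)|$ is bounded below uniformly. Choose $s_0$ with $u:=\sigma(\cdot,s_0)\not\equiv0$. It is bounded and holomorphic on $\mathbb H^-$, so it has a non-zero angular limit at a.e. $\xi\in\mathbb R$. Let $[s_0,\xi)$ be the hyperbolic ray in $\mathbb H$ and
$$E_n(\xi)=\{p\in\mathbb H:\ d(p,[s_0,\xi))<4,\ d(p,s_0)>n\}.$$
The ray $[s_0,\xi)$ stays at bounded distance from the vertical geodesic at $\xi$, and a bounded-distance neighborhood of that geodesic is a Stolz angle. A point $p\in E_n(\xi)$ is within $4$ of a point of the ray at distance more than $n-4$ from $s_0$. So points of $E_n(\xi)$, $n\to\infty$, converge to $\xi$ nontangentially. For fixed $\kappa,n$ the set of $\xi$ with $|u(\bar p)|\ge\kappa$ on $E_n(\xi)$ is closed: its complement is the union, over all $p$ with $|u(\bar p)|<\kappa$, of the sets $\{\xi:p\in E_n(\xi)\}$, which are open since $d(p,[s_0,\xi))$ is continuous in $\xi$. Almost every $\xi$ lies in one of these sets for some rational $\kappa>0$ and some $n$. So there are $\kappa>0$, $N$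 and a closed set $K\subset\mathbb R$ of positive measure with
$$|u(\bar p)|\ge\kappa\quad\text{for }p\in E_N(\xi),\ \xi\in K . \tag{9}$$

**Step 3: recurrence.** We show that generic geodesics return, after modular translation, close to $s_0$ with *backward* endpoint in $K$. Let $\mathcal W\subset T^1\mathbb H$ be the set of vectors with base point in the ball $B(s_0,1)$ and backward endpoint $v^-\in K$. Up to a constant, Liouville measure is $\frac{dv^-dv^+dt}{|v^+-v^-|^2}$, and for each $v^-\in K$ the admissible $(v^+,t)$ form a non-empty open set, so $\mathcal W$ has positive measure. By (F6) and Birkhoff's theorem, almost every vector flows into $PSL_2(\mathbb Z)\mathcal W$ at arbitrarily large times. This property depends only on $(v^-,v^+)$. By Fubini, for a.e. $\omega\in\mathbb R$ it holds for the geodesic from $\xi^-$ to $\omega$, for a.e. $\xi^-$.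

**Step 4: the points $s_n$.** Fix such an $\omega$, fix $a$, and put $p=\bar a\in\mathbb H$. We produce $s_n\to\omega$ at which the Schwarzian is large. The set of $\xi^-\in\mathbb R$ for which the geodesic from $\xi^-$ to $\omega$ passes within distance $<1$ of $p$ is open and non-empty; choose such a $\xi^-$ which is generic in the sense of Step 3. Parametrize the geodesic by arc length as $\ell$, with $d(p,\ell(0))<1$. There are $t_n\to\infty$ and $g_n\in PSL_2(\mathbb Z)$ with $g_n\ell(t_n)\in B(s_0,1)$ and $g_n\xi^-\in K$. The unit-speed rays from $g_n\ell(t_n)$ and from $s_0$ to $g_n\xi^-$ start at distance $<1$. The distance between asymptotic rays at equal times is convex and bounded, hence nonincreasing. At time $t_n$ the first ray is at $g_n\ell(0)$, so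
$$d(g_n\ell(0),[s_0,g_n\xi^-))<1,\qquad d(g_np,[s_0,g_n\xi^-))<2 .$$
Moreover $d(g_np,s_0)\ge d(g_n\ell(0),g_n\ell(t_n))-2=t_n-2$. So $g_np\in E_N(g_n\xi^-)$ for large $n$. Since $\overline{g_np}=g_na$, (9) gives $|\sigma(g_na,s_0)|\ge\kappa$. With $s_n=g_n^{-1}s_0$, (4) yields
$$(\operatorname{Im}s_n)^2|\sigma(a,s_n)|\ge\kappa(\operatorname{Im}s_0)^2 .$$
Also $d(s_n,\ell(t_n))<1$, so $s_n\to\omega$ nontangentially. By Lemma 3, $c_s(a,\cdot)$ has no finite non-zero angular limit at $\omega$. $\square$

## 12. The Maskit slice by comparison

**Proposition 12.** The set $E$ of $\omega\in\mathbb R$ at which $\mu'$ has a finite non-zero angular limit is null.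

*Proof.* $E$ is a Borel set, since existence of the limit in countably many Stolz angles exhausting all openings is a countable combination of conditions on the continuous function $\mu'$. Suppose $E$ has positive measure. The function $c_s(-i,\cdot)$ has no zeros, by univalence; let $G(s)=\log c_s(-i,s)$, holomorphic on $\mathbb H$. At $\omega\in E$, $\mu'$ is bounded in every Stolz angle near $\omega$. By (8), $\operatorname{Re}G=\log|c_s(-i,s)|$ is bounded above there, so the image under $G$ of the truncated Stolz angle is not dense in $\mathbb C$. By Plessner's theorem $G$ has a finite angular limit at a.e. $\omega\in E$. Then $c_s(-i,\cdot)=e^G$ has a finite and *non-zero* angular limit on a set of positive measure, contradicting Proposition 11. $\square$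

Inequality (8) alone bounds $c_s$ only from above. The lower bound comes from Plessner's theorem applied to the logarithm.

## 13. From vertical rays to the boundary arcs

Let $f=c(a,\cdot)$ or $f=\mu$. For $\omega\in\mathbb R$ let $\mathcal A(s)$ be a continuous branch of $\arg(f(s)-f(\omega))$ on $(\mathbb H\cup\mathbb R)\setminus\{\omega\}$. This set is star-shaped about $\omega+i$, hence simply connected, and $f\neq f(\omega)$ on it by Lemmas 7 and 8. By Propositions 11 and 12 and (F3), for a.e. $\omega\in\mathbb R$
$$\limsup_{t\to0}\mathcal A(\omega+it)=+\infty,\qquad\liminf_{t\to0}\mathcal A(\omega+it)=-\infty . \tag{10}$$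
The conjecture, however, concerns the boundary itself, where the curves run along $\partial\mathbb H$ and not inside $\mathbb H$. The next lemma carries (10) over.

**Lemma 13.** There is a universal $C_1$ such that for every $t>0$ there are $b_+\in(\omega+t,\omega+2t)$ and $b_-\in(\omega-2t,\omega-t)$ with $|\mathcal A(b_\pm)-\mathcal A(\omega+it)|\le C_1$.

*Proof.* The function $\mathcal L=\log(f-f(\omega))$ is univalent on $\mathbb H$ since $f$ is. By Koebe's theorem, with $y=\operatorname{Im}s$,
$$y|f'(s)|\le2\,\mathrm{dist}(f(s),\partial f(\mathbb H))\le2|f(s)-f(\omega)|,$$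
so $y|\mathcal L'|\le2$. Let $p=\omega+it$ and $T(\zeta)=\omega+it\frac{1+\zeta}{1-\zeta}$, so $T(0)=p$, $T'(0)=2it$. Then
$$k=\frac{\mathcal L\circ T-\mathcal L(p)}{2it\,\mathcal L'(p)}$$
is a normalized univalent function on $\mathbb D$, continuous on $\overline{\mathbb D}\setminus T^{-1}\{\omega,\infty\}=\overline{\mathbb D}\setminus\{\pm1\}$. By (F5) and Fatou's lemma, $\int_0^{2\pi}|k(e^{i\phi})|^{1/3}d\phi\le C_0$. Since $T(e^{i\phi})=\omega-t\cot(\phi/2)$, the arcs $T^{-1}((\omega+t,\omega+2t))$ and $T^{-1}((\omega-2t,\omega-t))$ both have length $\ell_0=2(\arctan2-\arctan1)>0$. So each contains a point with $|k|\le C:=(C_0/\ell_0)^3$; otherwise the integral over the arc would exceed $C^{1/3}\ell_0=C_0$. At the corresponding $b$,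
$$|\mathcal L(b)-\mathcal L(p)|\le2t|\mathcal L'(p)|\,C\le4C .$$
Take imaginary parts, with $C_1=4C$. $\square$

*Proof of Theorem A.* We may take $C=\partial\mathcal M$ with $f=\mu$, or $C$ the boundary of $c(a,\mathbb H)$ with $f=c(a,\cdot)$; the Bers embedding is an affine image of the latter (Lemma 6(ii)), and the case of the other fixed side is its complex conjugate. By Lemmas 7 and 8 the boundary near $z=f(\omega)$ is $f$ of an interval around $\omega$, and the two arcs are $f((\omega,\omega+\delta))$ and $f((\omega-\delta,\omega))$. On each arc $\theta$ equals $\mathcal A$ up to an additive constant and a reparametrization, which does not affect the limits. Let $\omega$ satisfy (10). Choose $t\to0$ along a sequence with $\mathcal A(\omega+it)\to+\infty$: by Lemma 13, $\mathcal A(b_+)\to+\infty$ and $\mathcal A(b_-)\to+\infty$ along points $b_\pm\to\omega$. Likewise for $-\infty$. So on each arc $\limsup\theta=+\infty$ and $\liminf\theta=-\infty$, for a.e. $\omega$. Both slices are covered, and (a) and (b) hold. $\blacksquare$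

*Proof of Theorem B(ii), (iii).* Part (ii): where $\theta\to+\infty$ or $\theta\to-\infty$ on some arc, the conclusion of Theorem A fails, so such slopes form a null set. Part (iii): by (F3) a finite non-zero angular derivative at $\omega\in\mathbb R$ is the same as a finite non-zero angular limit of $f'$ there, and by Propositions 11 and 12 this happens only on a null set. Part (i) was proved in Section 9. $\blacksquare$
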